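\title{Exponential lower bounds for nondeterministic branching programs with short consistent paths}

\begin{abstract}
We consider nondeterministic boolean branching programs in which only the consistent source-to-target paths are required to be short, while inconsistent paths may be arbitrarily long. We construct explicit functions of $N$ variables for which every such program whose consistent paths make at most $(1+\varepsilon)N$ tests has $2^{\Omega(N)}$ nodes. The proof cuts each computation into segments, shows by a packing argument that a segment carries at most about twice as many bits of information as it reads, and derives from this a large rectangle in the set of accepted inputs. The hard functions are defined by systems of quadratic equations over $\mathbb F_2$.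
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{nondeterministic branching program} (a \emph{program}, for short) on the variables $x_1,\dots,x_n$ is a directed acyclic graph with a source node $s$ and a target node $t$. Some edges are labeled by \emph{tests} $x_i=a$ with $i\in[n]=\{1,\dots,n\}$ and $a\in\{0,1\}$, and the other edges are unlabeled. An input $x\in\{0,1\}^n$ is \emph{accepted} if it satisfies all tests on some $s$-$t$ path, and the program \emph{computes} $f:\{0,1\}^n\to\{0,1\}$ if it accepts exactly the inputs in $f^{-1}(1)$. The \emph{size} is the number of nodes. The \emph{length} of a path is the number of tests on it, and a path is \emph{consistent} if it does not contain both tests $x_i=0$ and $x_i=1$ for any $i$.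

A path is satisfied by some input exactly when it is consistent. The consistent $s$-$t$ paths are thus the accepting computations; their length measures time, and the logarithm of the size measures memory. We ask how much memory is needed when time is as small as it can be. Call $f$ \emph{sensitive} if no two accepted inputs differ in exactly one coordinate. In a program for a sensitive function every consistent $s$-$t$ path tests every variable: otherwise an input satisfying the path and the same input with an untested variable flipped would both be accepted. So length less than $n$ is impossible for a nonzero sensitive function, and length at most $n$ means that every computation reads every variable exactly once. On the other hand, length $n$ suffices for every nonzero function: the complete decision tree, with its accepting leaves merged into $t$, has fewer than $2^{n+1}$ nodes and paths of length $n$.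

The following problem is posed in \cite{problem}: prove an exponential lower bound on the size of programs all of whose consistent $s$-$t$ paths have length at most $n$. That is, find functions $f_n$ that are \emph{explicit} ($f_n(x)$ is computable from $x$ in time polynomial in $n$) and a constant $\epsilon>0$ such that for all large $n$ every such program for $f_n$ has size at least $2^{n^\epsilon}$. Exponential lower bounds for explicit functions are known for \emph{syntactic read-$k$} programs, in which every $s$-$t$ path, consistent or not, tests every variable at most $k$ times. For deterministic programs they are known even when up to $\epsilon n$ variables may be re-tested along each computation. Neither result is used below. We prove the following.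

\begin{theorem}\label{thm:sqrt}
There are explicit functions $f_N:\{0,1\}^N\to\{0,1\}$ and a constant $c>0$ such that, for all large $N$, every program computing $f_N$ all of whose consistent $s$-$t$ paths have length at most $N$ has at least $2^{c\sqrt N}\ge2^{N^{1/3}}$ nodes.
\end{theorem}

\begin{theorem}\label{thm:linear}
There are explicit functions $\hat f_N:\{0,1\}^N\to\{0,1\}$ and constants $\varepsilon,c>0$ such that, for all large $N$, every program computing $\hat f_N$ all of whose consistent $s$-$t$ paths have length at most $(1+\varepsilon)N$ has at least $2^{cN}$ nodes.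
\end{theorem}

By the decision tree bound, the exponent in Theorem~\ref{thm:linear} is optimal up to the constant $c$. Theorem~\ref{thm:linear} implies Theorem~\ref{thm:sqrt}; we prove Theorem~\ref{thm:sqrt} separately because its function takes only a few lines to analyze. For the finitely many small $N$ not covered by the constructions, the functions are taken to be $0$.

Both theorems come from one structural statement: a small program with short consistent paths that accepts many inputs accepts a large rectangle. Throughout, $\log=\log_2$, $x_A$ is the restriction of $x$ to $A\subseteq[n]$, and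
\[
\delta=10^{-4},\qquad \kappa=2^{-12},\qquad V(n,k)=\sum_{i\le 2k}\binom ni .
\]
The number $V(n,k)$ counts the subsets of $[n]$ whose symmetric difference with a given set has at most $2k$ elements.

\begin{definition}
A program on $n$ variables has \emph{excess at most $k$} if every consistent $s$-$t$ path tests every variable and has length at most $n+k$. A function $g:\{0,1\}^n\to\{0,1\}$ is \emph{$(k,q)$-rectangle-free} if, whenever $[n]=A\sqcup A'\sqcup O$ is a partition with $|O|\le k$, $o\in\{0,1\}^O$, and $X\subseteq\{0,1\}^A$, $Y\subseteq\{0,1\}^{A'}$ satisfy $g(a,b,o)=1$ for all $a\in X$, $b\in Y$, we have $|X|<q$ or $|Y|<q$.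
\end{definition}

\begin{proposition}\label{prop:main}
Let $n\ge10^6$ be even, $k\ge0$ an integer and $1\le q\le2^{\delta n}$. Let $g:\{0,1\}^n\to\{0,1\}$ be nonzero and $(k,q)$-rectangle-free, and let it be computed by a program with $W$ nodes and excess at most $k$. Then
\[
D:=\bigl(n-\log|g^{-1}(1)|\bigr)+4\log W+6+\log V(n,k)>\delta\kappa n .
\]
\end{proposition}

The quantity $D$ collects the losses of the argument, in bits: the density of $g^{-1}(1)$, the cost of fixing four nodes and six binary labels, and the cost of repeated tests. If the other terms are small, $W$ is exponential in $n$.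

Section~\ref{sec:idea} explains the idea on an example, and Sections~\ref{sec:observers} and~\ref{sec:segments} prove Proposition~\ref{prop:main}. Section~\ref{sec:quadratic} obtains rectangle-free functions from quadratic forms and proves Theorem~\ref{thm:sqrt}; Section~\ref{sec:explicit} constructs $O(\log N)$ suitable forms explicitly and proves Theorem~\ref{thm:linear}.

\section{The idea}\label{sec:idea}

\subsection*{One cut suffices for syntactic read-once programs}
Let $g$ be sensitive and $(0,q)$-rectangle-free, let $n$ be even, and let $g$ be computed by a syntactic read-once program with $W$ nodes. For each accepted $x$ fix a path $\pi_x$ satisfied by $x$ and cut it at the head of its $(n/2)$-th test edge. Some set $F$ of at least $|g^{-1}(1)|/W$ inputs shares the cut node. Let $B_1(x)$ and $B_2(x)=[n]\setminus B_1(x)$ be the sets of variables tested before and after the cut. For $x,y\in F$, follow $\pi_x$ up to the cut and $\pi_y$ after it. This path tests no variable twice, so $B_1(x)\cap B_2(y)=\emptyset$; hence $B_1(x)\subseteq B_1(y)$, and the two sets are equal because both have $n/2$ elements.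 So $B_1(x)=A$ for all $x\in F$, every spliced path is consistent, and $g$ accepts $X\times Y$, where $X$ and $Y$ are the projections of $F$ to $A$ and to its complement. One of $X,Y$ has fewer than $q$ elements and the other at most $2^{n/2}$, so $|F|<q2^{n/2}$ and $W>|g^{-1}(1)|/(q2^{n/2})$.

One would guess that the same holds when only consistent paths are read-once. The argument breaks, however, at its first step: a spliced path that tests a variable twice is now allowed, provided that the two tests contradict each other.

\subsection*{A program that knows more than it reads}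
\begin{example}\label{ex:half}
Let $4\mid n$. The first phase of the program has nodes $(i,j)$ with $0\le i\le n$, $0\le j\le n/2$, an unlabeled edge $(i-1,j)\to(i,j)$, and an edge $(i-1,j)\to(i,j+1)$ labeled $x_i=1$; it leads from $s=(0,0)$ to $(n,n/2)$. The second phase starts there and is a copy of the first with tests $x_i=0$. Every $s$-$t$ path tests $n/2$ variables for $1$ and then $n/2$ variables for $0$, so a consistent path tests each variable once: the program has $O(n^2)$ nodes and excess $0$, and it accepts the inputs with exactly $n/2$ ones. Let $F$ be the set of inputs with $n/4$ ones in each half of the coordinates, so that $|F|=\binom{n/2}{n/4}^2\ge2^n/(n/2+1)^2$. The paths of the inputs in $F$ pass through $(n/2,n/4)$ in both phases and through the junction of the phases, and these three nodes cut them into four segments of $n/4$ tests each. For $n=4$: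
\[
\begin{array}{c|cccc}
x&\text{segment 1}&\text{segment 2}&\text{segment 3}&\text{segment 4}\\\hline
0101&x_2=1&x_4=1&x_1=0&x_3=0\\
0110&x_2=1&x_3=1&x_1=0&x_4=0\\
1001&x_1=1&x_4=1&x_2=0&x_3=0\\
1010&x_1=1&x_3=1&x_2=0&x_4=0
\end{array}
\]
\end{example}

Cut in the middle, the program yields no rectangle: segments $1,2$ of $x$ and segments $3,4$ of $y\ne x$ contradict each other, as they do in $x_4$ for $x=0101$, $y=0110$. The reason is that the choice of which variables to read is itself information. Segments $1,2$ read $n/2$ variables and determine all of $x$; segment $1$ reads $n/4$ variables and determines the left half. But there is another way to splice: segments $1,3$ of $x$ test exactly the left half and segments $2,4$ of $y$ exactly the right half, so these splices are always consistent, and $F$ itself is a rectangle. Of the six pairs of segments, $\{1,2\},\{1,4\},\{2,3\},\{3,4\}$ determine $x$, while $\{1,3\}$ and $\{2,4\}$ do not. Proposition~\ref{prop:main} rests on the fact that all six pairs can never determine $x$.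

\subsection*{The plan}
We describe the proof for $k=0$, ignoring error terms. Let $x$ be uniform on a set of about $2^n$ accepted inputs with common cut nodes. The \emph{record} $P_S$ of a set $S$ of segments consists of the set $B_S$ of variables read in $S$ and the values read. Two facts will be proved.
\begin{itemize}
\item[(i)] If $g$ is rectangle-free, then for each $S$ either $P_S$ or the record of the other segments nearly determines $x$ (Lemma~\ref{lem:labels}).
\item[(ii)] The entropy of $P_S$ is at most about $2|B_S|$ (Lemma~\ref{lem:info}). In Example~\ref{ex:half} the factor $2$ is attained.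
\end{itemize}
Take four segments with slightly fewer than $n/4$ tests each and a short fifth one for the rest. By (ii) the record of a pair $S$ has entropy noticeably below $n$ and does not nearly determine $x$, so by (i) the complementary pair together with the short segment does. Thus each of $P_1,\dots,P_4$ has entropy at most about $n/2$, and each pair has entropy about $n$, up to the small contribution of the fifth segment. Three segments would not do: (ii) would allow entropy $2n/3$ for each, which leaves room. With four, all inequalities are nearly tight.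

If each $P_j$ were the restriction of a uniform $x\in\{0,1\}^n$ to a fixed set $A_j$ of $n/2$ coordinates, this would be contradictory. Any two of the sets would cover $[n]$ and hence be disjoint. The number $w_i$ of sets $A_j$ containing a random coordinate $i$ would have mean $2$ and second moment $2+\sum_{j\ne l}|A_j\cap A_l|/n=2<2^2$, against the Cauchy--Schwarz inequality. But entropies alone do not force this structure.

\begin{example}\label{ex:linear}
Let $4\mid n$, view a uniform $x\in\{0,1\}^n$ as a pair $(u,w)$ with $u,w\in\mathbb F_4^{n/4}$, and let $\alpha\in\mathbb F_4\setminus\mathbb F_2$. Each of $u$, $w$, $u+w$, $u+\alpha w$ has entropy $n/2$, and any two of them determine $x$, because $(1,0),(0,1),(1,1),(1,\alpha)$ are pairwise linearly independent over $\mathbb F_4$. Now reveal $x_C$ for a random set $C$ of $n/2$ coordinates. This halves the entropy of $u$ on average. A bit of $u+w$ is the sum of two bits of $x$ and is revealed only if both lie in $C$, which has probability less than $1/4$; so $u+w$ keeps more than $3n/8$ bits of entropy on average.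
\end{example}

We therefore prove (ii) in conditional form: given $x_C$, the entropy of $P_S$ is at most about $2|B_S\setminus C|$. Revealing a random half of the input then halves the entropy of each $P_j$, as it does for a set of coordinates, and the next section shows that this is enough for the Cauchy--Schwarz argument.

\section{Four observers}\label{sec:observers}

We recall the facts from information theory that we use. For random variables with finitely many values, $H(X)=\sum_a p_a\log(1/p_a)$ with $p_a=\Pr[X=a]$, and $H(X\mid Y)$ is the average over the values $b$ of $Y$ of the entropy of $X$ given $Y=b$. The following statements also hold conditionally on a further variable or event.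
\begin{itemize}
\item[(H1)] If $X$ takes at most $m$ values then $H(X)\le\log m$, with equality if $X$ is uniform on $m$ values.
\item[(H2)] Chain rule: $H(X,Y)=H(Y)+H(X\mid Y)$. Hence $H(X\mid Y)\ge H(X)-H(Y)$, with equality if $Y$ is a function of $X$.
\item[(H3)] $H(X\mid Y,Y')\le H(X\mid Y)\le H(X)$. Hence $H(X,Y)\le H(X)+H(Y)$.
\item[(H4)] The mutual information $I(X;Y)=H(X)+H(Y)-H(X,Y)$ equals $\mathrm{KL}(\mu\|\nu)/\ln2$, where $\mu$ is the joint law of $(X,Y)$, $\nu$ is the product of the marginals, and $\mathrm{KL}(\mu\|\nu)=\sum_{\mu>0}\mu\ln(\mu/\nu)$.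
\end{itemize}
The Donsker--Varadhan inequality states that for laws $\mu,\nu$ on a finite set with $\nu>0$ wherever $\mu>0$, and any real function $\varphi$,
\begin{equation}\label{eq:dv}
E_\mu\varphi\le\mathrm{KL}(\mu\|\nu)+\ln E_\nu e^\varphi .
\end{equation}
It follows from Jensen's inequality: $\ln E_\nu e^\varphi\ge\ln\sum_{\mu>0}\mu\cdot\frac\nu\mu e^\varphi\ge\sum_{\mu>0}\mu\,(\varphi-\ln\frac\mu\nu)$. Finally, let $h(p)=-p\log p-(1-p)\log(1-p)$. Then $\sum_{i\le\alpha n}\binom ni\le2^{h(\alpha)n}$ for $0\le\alpha\le\frac12$, and for $|v|\le1$
\begin{equation}\label{eq:h}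
1-h\Bigl(\frac{1+v}2\Bigr)=\frac1{\ln2}\sum_{a\ge1}\frac{v^{2a}}{2a(2a-1)}\le v^2 .
\end{equation}
The series is the expansion of $\frac{1+v}2\ln(1+v)+\frac{1-v}2\ln(1-v)$, and the inequality holds because $v^{2a}\le v^2$ and $\sum_{a\ge1}\frac1{2a(2a-1)}=1-\frac12+\frac13-\dots=\ln2$.

\begin{lemma}\label{lem:observers}
Let $n$ be even, let $x$ be uniform on a nonempty set $G\subseteq\{0,1\}^n$, and let $\eta=0.0022$. Let $E_C$ denote the average over all $C\subseteq[n]$ with $|C|=n/2$. There are no functions $P_1,\dots,P_4$ of $x$ such that, for all $j\ne l$,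
\begin{itemize}
\item[(a)] $H(P_j)\le(\frac12+\delta)n$,
\item[(b)] $E_C\,H(P_j\mid x_C)\le(\frac14+\delta)n$,
\item[(c)] $H(P_j,P_l)\ge(1-\eta)n$.
\end{itemize}
\end{lemma}

Example~\ref{ex:linear} satisfies (a) and (c), so (b) cannot be dropped.

\begin{proof}
Suppose that such functions exist. We replace the indicator of ``$i\in A_j$'' in the model argument by the best prediction of the bit $x_i$ that an observer of $P_j$ and $x_C$ can make. For $|C|=n/2$ put $Z=[n]\setminus C$, and for $i\in Z$ let
\[
\chi_i=(-1)^{x_i},\qquad v_{j,i}=E[\chi_i\mid x_C,P_j]\in[-1,1].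
\]
Let $\mathbb E$ denote the average over $x$, over $C$, and over $i\in Z$.

\emph{Each observer predicts about half of the remaining bits.} Fix $j$ and $l\ne j$. By (H3), (c) and (a), $H(P_j)\ge H(P_j,P_l)-H(P_l)\ge(\frac12-\eta-\delta)n$. Writing $H(x_C,P_j)$ in two ways by the chain rule and using $H(x_C)\le n/2$ and (b),
\[
E_C\,H(x_C\mid P_j)=E_C\bigl[H(x_C)+H(P_j\mid x_C)\bigr]-H(P_j)\le\bigl(\tfrac14+\eta+2\delta\bigr)n .
\]
To pass from $x_C$ to single bits, take a uniformly random ordering $i_1,\dots,i_n$ of $[n]$ and let $b_r$ be the average over orderings of $H(x_{i_r}\mid x_{i_1},\dots,x_{i_{r-1}},P_j)$. Dropping the condition $x_{i_r}$ from $H(x_{i_{r+1}}\mid x_{i_1},\dots,x_{i_r},P_j)$ does not decrease it, and the resulting quantity has average $b_r$, since exchanging $i_r$ and $i_{r+1}$ preserves the uniform law on orderings. So $b_{r+1}\le b_r$. By the chain rule $\sum_{r\le n/2}b_r=E_C\,H(x_C\mid P_j)$, hence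
\[
b_{n/2+1}\le\frac2n\sum_{r\le n/2}b_r\le\frac12+2\eta+4\delta<0.505 .
\]
Here $b_{n/2+1}$ is the average of $H(x_i\mid x_C,P_j)$ over $C$ and $i\in Z$. Given $x_C$ and $P_j$, the bit $x_i$ is $0$ with probability $(1+v_{j,i})/2$, so by \eqref{eq:h} $H(x_i\mid x_C,P_j)=E\,h(\frac{1+v_{j,i}}2)\ge1-E\,v_{j,i}^2$. Therefore $\mathbb E\,v_{j,i}^2>0.495$.

\emph{The predictions must be correlated.} Put $w_i=\sum_{j=1}^4v_{j,i}$. Since $v_{j,i}$ is a conditional expectation of $\chi_i$, we have $\mathbb E[\chi_iv_{j,i}]=\mathbb E\,v_{j,i}^2$, so $M:=\mathbb E[\chi_iw_i]=\sum_j\mathbb E\,v_{j,i}^2>1.98$. By Cauchy--Schwarz and $\chi_i^2=1$, $M^2\le\mathbb E\,w_i^2=M+\sum_{j\ne l}\mathbb E[v_{j,i}v_{l,i}]$, the sum being over the $12$ ordered pairs. Hence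
\begin{equation}\label{eq:corr}
\sum_{j\ne l}\mathbb E[v_{j,i}v_{l,i}]\ge M(M-1)>1.98\cdot0.98>\frac32 .
\end{equation}

\emph{The predictions are almost uncorrelated.} Fix $j\ne l$. Two things are needed: $P_j$ and $P_l$ are almost independent given $x_C$, and $x_Z$ is almost uniform given $x_C$. (Independence alone would give $E[v_{j,i}v_{l,i}\mid x_C]=E[\chi_i\mid x_C]^2$, which is small only if the bit is nearly unbiased.) For a value $c$ of $x_C$ let $I_c$ and $H_c$ denote information and entropy given $x_C=c$, and let $N_c$ be the number of $x\in G$ with $x_C=c$, so that $H_c(x)=\log N_c$. By (H2) and (c), $H(P_j,P_l\mid x_C)\ge H(P_j,P_l)-H(x_C)\ge(\frac12-\eta)n$. With (b), the average of $I_c(P_j;P_l)$ over $c$ and $C$ is at most $2(\frac14+\delta)n-(\frac12-\eta)n=(2\delta+\eta)n$. Also $H(x)\ge H(P_j,P_l)\ge(1-\eta)n$, so the average of $|Z|-H_c(x)$ over $c$ is $|Z|-H(x)+H(x_C)\le n-H(x)\le\eta n$.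

Inequality \eqref{eq:dv} turns both facts into a bound on the correlation. Fix $C$ and $c$, and view $v_j=(v_{j,i})_{i\in Z}$ as a function of $P_j$ and $v_l$ as a function of $P_l$. Let $\chi=(\chi_i)_{i\in Z}$, $\beta>0$ and $u\in[-1,1]^Z$. Jensen's inequality for the conditional expectation defining $v_j$ gives the first inequality in
\begin{align*}
E\bigl[e^{\beta\langle v_j,u\rangle}\bigm|c\bigr]&\le E\bigl[e^{\beta\langle\chi,u\rangle}\bigm|c\bigr]\le\frac1{N_c}\sum_{z\in\{0,1\}^Z}\prod_{i\in Z}e^{\beta(-1)^{z_i}u_i}\\
&=\frac{2^{|Z|}}{N_c}\prod_{i\in Z}\cosh(\beta u_i)\le2^{|Z|-H_c(x)}e^{\beta^2|Z|/2};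
\end{align*}
the second holds because $x_Z$ is uniform on $N_c$ points of the cube, and the last uses $\cosh y\le e^{y^2/2}$. Let $\mu$ be the joint law of $(P_j,P_l)$ given $c$, let $\nu$ be the product of its marginals, and let $\varphi=\beta\langle v_j,v_l\rangle$. Under $\nu$ we may fix $u=v_l$ and average over $P_j$, so the display bounds $E_\nu e^\varphi$. By \eqref{eq:dv} and (H4),
\[
\beta E[\langle v_j,v_l\rangle\mid c]\le\ln2\cdot I_c(P_j;P_l)+\ln2\cdot\bigl(|Z|-H_c(x)\bigr)+\beta^2|Z|/2 .
\]
Average over $c$ and $C$, divide by $\beta|Z|=\beta n/2$, and take $\beta=\frac18$: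
\[
\mathbb E[v_{j,i}v_{l,i}]\le\frac{2\ln2}\beta(2\delta+2\eta)+\frac\beta2=16\ln2\cdot0.0046+\frac1{16}<\frac18 ,
\]
since $16\cdot0.0046\cdot0.7<0.052<\frac1{16}$. The $12$ terms sum to less than $\frac32$, contradicting \eqref{eq:corr}.
\end{proof}

\section{Segments of computations}\label{sec:segments}

In this section we prove Proposition~\ref{prop:main}. We fix $n,k,q,g$ and a program as in its statement and write $V=V(n,k)$.

\subsection{Cutting and splicing}
Let $\ell=\lfloor(\frac14-\kappa)n\rfloor$. For each accepted $x$ fix an $s$-$t$ path $\pi_x$ satisfied by $x$. It is consistent, so it has between $n$ and $n+k$ tests. The heads of its $\ell$-th, $2\ell$-th, $3\ell$-th and $4\ell$-th test edges cut $\pi_x$ into segments $1,\dots,5$. Segments $1$ to $4$ have exactly $\ell$ tests, and segment $5$ has at most $n+k-4\ell\le4\kappa n+4+k$ tests. There are at most $W^4$ quadruples of cut nodes, so there is a set $F$ of accepted inputs with the same quadruple and $|F|\ge|g^{-1}(1)|/W^4$.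

For $x\in F$ and $S\subseteq[5]$ let $S^c=[5]\setminus S$, let $B_S(x)$ be the set of variables tested in the segments of $\pi_x$ with index in $S$, and let $P_S(x)=(B_S(x),x_{B_S(x)})$ be the \emph{record} of $S$. We write $B_j,P_j$ for $S=\{j\}$; the records $P_j$, $j\in S$, together determine $P_S$. The next lemma is what remains of the syntactic argument: a splice is either inconsistent, or it is a computation and obeys the excess bound.

\begin{lemma}\label{lem:splice}
Let $S\subseteq[5]$ and let $x,y\in F$ agree on $B_S(x)\cap B_{S^c}(y)$. Then
\begin{itemize}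
\item[(a)] $B_S(x)\cup B_{S^c}(y)=[n]$ and $|B_S(x)\cap B_{S^c}(y)|\le k$;
\item[(b)] the input equal to $x$ on $B_S(x)$ and to $y$ on $B_{S^c}(y)$ is accepted;
\item[(c)] $|B_S(x)\mathbin{\triangle}B_S(y)|\le2k$.
\end{itemize}
In particular, \textup{(a)} holds for $y=x$.
\end{lemma}

\begin{proof}
Take the segments with index in $S$ from $\pi_x$ and the others from $\pi_y$. Since the cut nodes are common, this is an $s$-$t$ path. Its tests in the segments from $\pi_x$ are satisfied by $x$, the others by $y$, and a variable tested in segments of both kinds lies in $B_S(x)\cap B_{S^c}(y)$, where $x$ and $y$ agree. So the path is consistent. It therefore tests all variables, which is the first part of (a), and has at most $n+k$ tests, so $|B_S(x)|+|B_{S^c}(y)|\le n+k$, which gives the second part. The input in (b) satisfies the path. For (c), a variable outside $B_S(y)$ lies in $B_{S^c}(y)$ by (a) for the pair $(y,y)$, so $B_S(x)\setminus B_S(y)\subseteq B_S(x)\cap B_{S^c}(y)$; a variable outside $B_S(x)$ lies in $B_{S^c}(y)$ by (a) for $(x,y)$, so $B_S(y)\setminus B_S(x)\subseteq B_S(y)\cap B_{S^c}(y)$. By (a),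 both intersections have at most $k$ elements.
\end{proof}

This is the main use of the excess bound; otherwise it enters only through the lengths of the segments.

\subsection{Without rectangles, records are informative}
Since $B_S(x)$ varies with $x$, we group the inputs into classes inside which all splices are consistent. For $S\subseteq[5]$ and $x\in F$ let $O=B_S(x)\cap B_{S^c}(x)$, $A=B_S(x)\setminus O$ and $A'=B_{S^c}(x)\setminus O$; by Lemma~\ref{lem:splice}(a) this is a partition of $[n]$ with $|O|\le k$. The \emph{$S$-class} of $x$ is the set of $y\in F$ with $B_S(y)=B_S(x)$, $B_{S^c}(y)=B_{S^c}(x)$ and $y_O=x_O$. Let $X_S(x)$ and $Y_S(x)$ be its projections to $A$ and $A'$. Any $y,y'$ in the class agree on $B_S(y)\cap B_{S^c}(y')=O$, so by Lemma~\ref{lem:splice}(b) $g$ accepts all of $X_S(x)\times Y_S(x)\times\{x_O\}$. As $g$ is $(k,q)$-rectangle-free, $|X_S(x)|<q$ or $|Y_S(x)|<q$. This is the only use of that hypothesis.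

For each of the six pairs $S\subset[4]$, $|S|=2$, give $x$ the label $0$ if $|X_S(x)|<q$ and the label $1$ otherwise. Choose $G\subseteq F$ with $|G|\ge|F|/64$ on which all six labels are constant. \emph{From now on $x$ is uniform on $G$.} By (H1) and the definition of $D$,
\begin{equation}\label{eq:deficit}
0\le n-H(x)=n-\log|G|\le D-\log V .
\end{equation}

\begin{lemma}\label{lem:labels}
Let $S\subset[4]$, $|S|=2$. If $S$ has label $0$ then $H(P_{S^c})\ge n-D-\log q$. If $S$ has label $1$ then $H(P_S)\ge n-D-\log q$.
\end{lemma}

\begin{proof}
Let $S$ have label $0$ and fix the value of $P_{S^c}$; we count the $x\in G$ with this value. The set $O$ has at most $k$ elements, so there are at most $V$ choices for it. Given $O$, we know $B_S=([n]\setminus B_{S^c})\cup O$ and $x_O$, hence the $S$-class of $x$, and $x_A$ lies in the set $X_S(x)$ of fewer than $q$ elements determined by the class. As $x$ is known on $B_{S^c}=[n]\setminus A$, there are at most $Vq$ such $x$, and $H(x\mid P_{S^c})\le\log V+\log q$. By (H2) and \eqref{eq:deficit}, $H(P_{S^c})=H(x)-H(x\mid P_{S^c})\ge n-D-\log q$. For label $1$ we have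 $|Y_S(x)|<q$, and the same proof applies with $S,X_S,A$ and $S^c,Y_S,A'$ exchanged.
\end{proof}

\subsection{A record carries at most twice what it reads}
Consider $k=0$. By Lemma~\ref{lem:splice}(c), if $x$ and $y$ agree on $B_S(x)\cup B_S(y)$ then $B_S(x)=B_S(y)$, and so $P_S(x)=P_S(y)$. Thus inputs with different records disagree on a variable \emph{read in $S$}, not merely somewhere. To exploit this, replace each coordinate of a random point by $*$ with a small probability $\tau$, and attach to each record $\sigma$ the event that the resulting subcube has no star in $B_S$ and contains an input with record $\sigma$. These events are disjoint. Forbidding stars costs a factor about $e^{-\tau}$ for each variable in $B_S$. Stars outside $B_S$ help: the inputs with record $\sigma$ form a set of density about $2^{-(H(P_S)-|B_S|)}$ in the remaining cube, and a subcube hits such a set more often than a point does, by a factor about $e^{\tau(H(P_S)-|B_S|)}$. At $\tau=0$ the events already fill almost the whole space, so the gain cannot exceed the cost, which gives $H(P_S)-|B_S|\le|B_S|$ up to errors. The gain is quantified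 by the following lemma.

For $\tau\in(0,1)$ let $\rho\in\{0,1,*\}^m$ have independent coordinates with $\Pr[*]=\tau$ and $\Pr[0]=\Pr[1]=\frac{1-\tau}2$. We say that $\rho$ \emph{hits} $Y\subseteq\{0,1\}^m$ if some $y\in Y$ agrees with $\rho$ on all coordinates where $\rho\ne*$, and write $p(Y)$ for the probability of this event.

\begin{lemma}\label{lem:subcube}
Let $\lambda=\log(1+\tau)$. Then $p(Y)\ge(|Y|/2^m)^{1-\lambda}$ for all $Y\subseteq\{0,1\}^m$.
\end{lemma}

Equality holds for subcubes: if $Y$ fixes $r$ coordinates then $p(Y)=(\frac{1+\tau}2)^r=(2^{-r})^{1-\lambda}$.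

\begin{proof}
Put $\theta=1-\lambda\in(0,1)$, so $2^{-\theta}=\frac{1+\tau}2$. We use induction on $m$. For $Y=\emptyset$ both sides are $0$, and for $m=0$, $Y\neq\emptyset$ both are $1$. Let $m\ge1$, $Y\ne\emptyset$, and let $Y_0,Y_1\subseteq\{0,1\}^{m-1}$ be the sections of $Y$ by the last coordinate, with densities $u$ and $v$. By symmetry let $u\ge v$, so $u>0$. Conditioning on the last coordinate of $\rho$ and using $p(Y_0\cup Y_1)\ge p(Y_0)$,
\[
p(Y)=\tfrac{1-\tau}2\bigl(p(Y_0)+p(Y_1)\bigr)+\tau\,p(Y_0\cup Y_1)\ge\tfrac{1+\tau}2u^\theta+\tfrac{1-\tau}2v^\theta .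
\]
The density of $Y$ is $\frac{u+v}2$. With $v=ru$ it remains to show that $\Phi(r)=\frac{1+\tau}2+\frac{1-\tau}2r^\theta-(\frac{1+r}2)^\theta$ is nonnegative on $[0,1]$. We have $\Phi(0)=\Phi(1)=0$, and for $0<r<1$
\[
\Phi'(r)=\theta2^{-\theta}(1+r)^{\theta-1}\Bigl[\tfrac{1-\tau}2\,2^\theta\bigl(1+\tfrac1r\bigr)^{1-\theta}-1\Bigr].
\]
The bracket is decreasing in $r$ and positive near $0$. So $\Phi$ first increases and then possibly decreases, and $\Phi\ge\min(\Phi(0),\Phi(1))=0$.
\end{proof}

\begin{lemma}\label{lem:info}
For all $S\subseteq[5]$ and $C\subseteq[n]$,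
\[
H(P_S\mid x_C)\le(2+2\kappa)\,E|B_S(x)\setminus C|+D/\kappa .
\]
\end{lemma}

\begin{proof}
Let $Z=[n]\setminus C$ and $\tau=\kappa$. Fix a value $c$ of $x_C$, let $G_c=\{x\in G:x_C=c\}$, and let $\rho\in\{0,1,*\}^Z$ be random as above. Call $\rho$ \emph{compatible} with $x\in G_c$ if $\rho_i=x_i$ for $i\in B_S(x)\cap Z$ and $\rho_i\in\{x_i,*\}$ for $i\in Z\setminus B_S(x)$. For a value $\sigma$ of $P_S$ on $G_c$ let $B_\sigma$ be its set of variables, $Y_\sigma=\{x\in G_c:P_S(x)=\sigma\}$, $p_\sigma=|Y_\sigma|/|G_c|$, and let $\mathcal E_\sigma$ be the event that $\rho$ is compatible with some $x\in Y_\sigma$.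

\emph{Packing: each $\rho$ lies in at most $V$ of the events $\mathcal E_\sigma$.} Let $\rho$ be compatible with $x$ and with $y$. Then $x$ and $y$ agree on $B_S(x)$: on $C$ both equal $c$, and for $i\in B_S(x)\cap Z$ we have $\rho_i=x_i\ne*$ and $\rho_i\in\{y_i,*\}$, so $y_i=x_i$. By Lemma~\ref{lem:splice}(c), $|B_S(x)\mathbin{\triangle}B_S(y)|\le2k$. Fixing one compatible $x$, there are thus at most $V$ possibilities for $B_S(y)$, and each determines $P_S(y)$, because $y$ equals $c$ on $C$ and $\rho$ on $B_S(y)\cap Z$. Consequently $\sum_\sigma\Pr[\mathcal E_\sigma]\le V$, and Jensen's inequality gives $\sum_\sigma p_\sigma\log(\Pr[\mathcal E_\sigma]/p_\sigma)\le\log V$. With $H_c,E_c$ denoting entropy and expectation given $x_C=c$, this reads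
\begin{equation}\label{eq:packing}
H_c(P_S)\le\log V+\sum_\sigma p_\sigma\log\frac1{\Pr[\mathcal E_\sigma]} .
\end{equation}

\emph{The events are large.} The elements of $Y_\sigma$ agree on $C\cup B_\sigma$, so they have $|Y_\sigma|$ distinct restrictions to $Z\setminus B_\sigma$. The event $\mathcal E_\sigma$ says that $\rho$ equals the values of $\sigma$ on $B_\sigma\cap Z$ and that $\rho_{Z\setminus B_\sigma}$ hits the set of these restrictions. By independence and Lemma~\ref{lem:subcube},
\[
\Pr[\mathcal E_\sigma]\ge\Bigl(\frac{1-\tau}2\Bigr)^{|B_\sigma\cap Z|}\Bigl(\frac{|Y_\sigma|}{2^{|Z\setminus B_\sigma|}}\Bigr)^{1-\lambda}.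
\]
Put $m_c=E_c|B_S\cap Z|$. Since $\sum_\sigma p_\sigma\log|Y_\sigma|=\log|G_c|+\sum_\sigma p_\sigma\log p_\sigma=H_c(x)-H_c(P_S)$, inequality \eqref{eq:packing} gives
\[
H_c(P_S)\le\log V+m_c\log\tfrac2{1-\tau}+(1-\lambda)\bigl(|Z|-m_c-H_c(x)+H_c(P_S)\bigr),
\]
and after rearranging,
\[
\lambda H_c(P_S)\le m_c\bigl(\lambda+\log\tfrac1{1-\tau}\bigr)+(1-\lambda)\bigl(|Z|-H_c(x)\bigr)+\log V .
\]

\emph{Constants.} For $0<\tau\le\frac14$ we have $\ln\frac1{1-\tau}\le\tau+\frac{\tau^2}{2(1-\tau)}\le\tau(1+\frac23\tau)$ and $\ln(1+\tau)\ge\tau(1-\frac\tau2)$. Since $(1+2\tau)(1-\frac\tau2)=1+\frac32\tau-\tau^2\ge1+\frac23\tau$, we get $\log\frac1{1-\tau}\le(1+2\tau)\lambda$. Now average over $c$. By (H2) and \eqref{eq:deficit}, $|Z|-H(x\mid x_C)=|Z|-H(x)+H(x_C)\le n-H(x)\le D-\log V$, so the last two terms average to at most $(1-\lambda)(D-\log V)+\log V\le D$. Divide by $\lambda$ and use $\lambda=\log(1+\tau)\ge\tau=\kappa$, which holds by concavity on $[0,1]$.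
\end{proof}

\begin{remark}
The proof uses only Lemma~\ref{lem:splice} and the density bound \eqref{eq:deficit}, and a term depending on the density cannot be avoided. The two-phase program that tests one variable for $1$ and then $n-1$ variables for $0$ has excess $0$ and accepts the $n$ unit vectors; its first phase reads one variable, and its record has entropy $\log n$.
\end{remark}

\subsection{Proof of Proposition~\ref{prop:main}}
Suppose that $D\le\delta\kappa n$. We show that $P_1,\dots,P_4$ satisfy (a)--(c) of Lemma~\ref{lem:observers}. All four summands of $D$ are nonnegative, so $\log V\le D<n$. Since $V$ counts all subsets of a set with $\min(2k,n)$ elements, $\log V\ge\min(2k,n)$; hence $2k\le\log V$ and $k\le D$.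

\emph{Conditions (a) and (b).} We have $|B_j|\le\ell$ and $(2+2\kappa)\ell\le(2+2\kappa)(\frac14-\kappa)n\le n/2$ for $j\in[4]$, and $D/\kappa\le\delta n$. Lemma~\ref{lem:info} with $C=\emptyset$ gives (a). For a uniformly random $C$ of size $n/2$, each variable lies outside $C$ with probability $\frac12$, so $E_C\,E|B_j\setminus C|\le\ell/2$, and Lemma~\ref{lem:info} gives (b).

\emph{All six labels are $0$.} For a pair $S\subset[4]$ we have $|B_S|\le2\ell\le(\frac12-2\kappa)n$, so Lemma~\ref{lem:info} gives $H(P_S)\le(2+2\kappa)(\frac12-2\kappa)n+\delta n\le(1-3\kappa+\delta)n$. If $S$ had label $1$, Lemma~\ref{lem:labels} would give $H(P_S)\ge n-D-\log q\ge(1-2\delta)n$ and so $3\kappa\le3\delta$, whereas $\kappa=2^{-12}>10^{-4}$. This is where the segments must be shorter than $n/4$.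

\emph{Condition (c).} Let $j\ne l$ in $[4]$ and $S=[4]\setminus\{j,l\}$, so $S^c=\{j,l,5\}$. As $S$ has label $0$, Lemma~\ref{lem:labels} gives $H(P_j,P_l)+H(P_5)\ge H(P_{S^c})\ge n-D-\log q$. By Lemma~\ref{lem:info},
\[
H(P_5)\le(2+2\kappa)(4\kappa n+4+k)+D/\kappa\le(8\kappa+8\kappa^2)n+9+3k+\delta n .
\]
We have $8\kappa+8\kappa^2\le0.001954$, $9\le10^{-5}n$ because $n\ge10^6$, $D+3k\le4D\le10^{-7}n$, and $\log q\le\delta n$. Altogether
\[
n-H(P_j,P_l)\le\bigl(0.001954+10^{-5}+10^{-7}+2\cdot10^{-4}\bigr)n\le0.0022\,n .
\]
This contradicts Lemma~\ref{lem:observers} and proves Proposition~\ref{prop:main}. \qed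

\section{Rectangle-free functions from quadratic forms}\label{sec:quadratic}

Proposition~\ref{prop:main} calls for functions that are dense and rectangle-free with respect to every partition of the variables. Solution sets of a few quadratic equations over $\mathbb F_2$ are suited to this: $L$ equations cost only about $L$ bits of density, and a rectangle of solutions yields a pair of subspaces on which bilinear forms vanish.

A \emph{quadratic form} on $\mathbb F_2^n$ is a function $Q(y)=\sum_{i<j}m_{ij}y_iy_j$ with $m_{ij}\in\mathbb F_2$. Its \emph{polar form} is the bilinear form $\mathcal B_Q(u,w)=\sum_{i<j}m_{ij}(u_iw_j+u_jw_i)$. For all $y,u,w\in\mathbb F_2^n$,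
\begin{equation}\label{eq:four}
Q(y)+Q(y+u)+Q(y+w)+Q(y+u+w)=\mathcal B_Q(u,w):
\end{equation}
for $Q=y_iy_j$, every product in the expansion of the left side occurs an even number of times except $u_iw_j$ and $w_iu_j$. For $A\subseteq[n]$ we regard $\mathbb F_2^A$ as the subspace of vectors that vanish outside $A$. A family $Q_1,\dots,Q_L$ is \emph{separating} if for all disjoint $A,A'\subseteq[n]$ and all subspaces $U\subseteq\mathbb F_2^A$, $U'\subseteq\mathbb F_2^{A'}$ of dimension at least $\delta n$, some $\mathcal B_{Q_\nu}$ does not vanish identically on $U\times U'$. For $c\in\mathbb F_2^L$ and $\pi\in\mathbb F_2$ let $g_{c,\pi}(x)=1$ if and only if $\sum_ix_i=\pi$ and $Q_\nu(x)=c_\nu$ for all $\nu$.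

\begin{proposition}\label{prop:forms}
Let $n\ge10^6$ be even and let $Q_1,\dots,Q_L$ be a separating family on $\mathbb F_2^n$. Let $f$ be a sensitive function of $N$ variables such that each $g_{c,\pi}$ arises from $f$ by fixing $N-n$ of the variables. If a program with $W$ nodes computes $f$ and all its consistent $s$-$t$ paths have length at most $N+k$, where $k\ge0$ is an integer, then
\[
4\log W>\delta\kappa n-L-7-\log V(n,k).
\]
\end{proposition}

\begin{proof}
The $2^{L+1}$ sets $g_{c,\pi}^{-1}(1)$ partition $\{0,1\}^n$, so there is $g=g_{c,\pi}$ with $n-\log|g^{-1}(1)|\le L+1$.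

\emph{Excess.} Fix $N-n$ variables so that $f$ becomes $g$. Delete the edges whose tests contradict the fixed values and remove the labels from the other edges that test fixed variables. The new program has $W$ nodes and computes $g$. A consistent $s$-$t$ path of the new program is a consistent $s$-$t$ path of the old one, so it tests all $N$ variables there, because $f$ is sensitive. At least $N-n$ of its at most $N+k$ tests have lost their labels. Hence the new program has excess at most $k$.

\emph{Rectangles.} Let $q=2^{\delta n}$ and suppose that $g$ accepts $X\times Y\times\{o\}$ over a partition $A\sqcup A'\sqcup O$, with $|X|,|Y|\ge q$. For $a,a'\in X$ and $b,b'\in Y$ apply \eqref{eq:four} with $y=(a,b,o)$, $u=a+a'\in\mathbb F_2^A$, $w=b+b'\in\mathbb F_2^{A'}$. The four points lie in the rectangle, where $Q_\nu=c_\nu$, so $\mathcal B_{Q_\nu}(u,w)=4c_\nu=0$. By bilinearity every $\mathcal B_{Q_\nu}$ vanishes on $U\times U'$, where $U$ and $U'$ are spanned by the differences of elements of $X$ and of $Y$. Since $X$ lies in a coset of $U$ and $Y$ in a coset of $U'$, both dimensions are at least $\log q=\delta n$.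 This contradicts the separating property, so $g$ is $(k,q)$-rectangle-free.

Proposition~\ref{prop:main} gives $(L+1)+4\log W+6+\log V(n,k)\ge D>\delta\kappa n$.
\end{proof}

A constant number of random forms is separating.

\begin{lemma}\label{lem:random}
Let $L=30000$. For every $n\ge1$ there is a separating family $Q_1,\dots,Q_L$ on $\mathbb F_2^n$.
\end{lemma}

\begin{proof}
Let $d=\lceil\delta n\rceil$ and choose all coefficients $m^{(\nu)}_{ij}$ independently and uniformly. Enlarging $A$, we may assume $A\sqcup A'=[n]$. If the family is not separating, there are such a partition, linearly independent $u_1,\dots,u_d\in\mathbb F_2^A$ and linearly independent $w_1,\dots,w_d\in\mathbb F_2^{A'}$ with $\mathcal B_{Q_\nu}(u_\alpha,w_\beta)=0$ for all $\nu,\alpha,\beta$. There are at most $2^n\cdot2^{d|A|}2^{d|A'|}=2^{n+dn}$ choices of these data. Fix one. For $u\in\mathbb F_2^A$ and $w\in\mathbb F_2^{A'}$ we have $\mathcal B_{Q_\nu}(u,w)=\sum_{i\in A,\,j\in A'}m^{(\nu)}_{\{i,j\}}u_iw_j$, where $m_{\{i,j\}}$ is the coefficient of $y_iy_j$. This is a linear functional of the bits $m^{(\nu)}_{\{i,j\}}$, $(i,j)\in A\times A'$,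 with coefficient array $u\otimes w=(u_iw_j)$. The $d^2$ arrays $u_\alpha\otimes w_\beta$ are linearly independent: if $\sum_\alpha u_\alpha\otimes w'_\alpha=0$ with $w'_\alpha=\sum_\beta\epsilon_{\alpha\beta}w_\beta$, then $\sum_\alpha(w'_\alpha)_ju_\alpha=0$ for each $j$, so all $w'_\alpha=0$ and all $\epsilon_{\alpha\beta}=0$. Hence all $Ld^2$ values vanish with probability $2^{-Ld^2}$. Since $Ld\ge3n$, we have $Ld^2\ge3dn>n+dn$, and the union bound finishes the proof.
\end{proof}

This family is not explicit. The remedy is to make its coefficients part of the input, at the price of a quadratic number of variables.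

\begin{proof}[Proof of Theorem~\ref{thm:sqrt}]
Let $L=30000$ and let $n$ be the largest even integer with $n+L\binom n2+L+1\le N$. By maximality $N\le n+2+L\binom{n+2}2+L$, which is at most $40000\,n^2$ for large $N$; so $n\ge\sqrt N/200$. The $N$ variables are $x_1,\dots,x_n$, coefficients $m^{(\nu)}_{ij}$ ($1\le\nu\le L$, $1\le i<j\le n$), $c_1,\dots,c_L$, and at least one padding variable. Let $f_N=1$ if and only if the sum of all $N$ variables is even and $\sum_{i<j}m^{(\nu)}_{ij}x_ix_j\equiv c_\nu\pmod2$ for all $\nu$. This function is computable in polynomial time, and it is sensitive because of the parity condition. Fix the coefficients to those of a separating family, fix $c$, and fix the padding variables so that the parity condition becomes $\sum_ix_i\equiv\pi$; this turns $f_N$ into $g_{c,\pi}$. Proposition~\ref{prop:forms} with $k=0$ and $V(n,0)=1$ gives $4\log W>10^{-4}\kappa n-L-7$, so $\log W\ge10^{-5}\kappa n\ge c\sqrt N$ for large $N$ with the constant $c=10^{-5}\kappa/200$ of the theorem, and $c\sqrt N\ge N^{1/3}$ for large $N$.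
\end{proof}

\section{An explicit separating family}\label{sec:explicit}

For an exponent linear in $N$, almost all variables must be among the $x_i$, so the forms have to be explicit and their number $o(n)$. We construct $O(\log N)$ forms in two steps. First we find matrices $T$ such that the bilinear forms $w^\top Tu$ do not all vanish on a pair of large subspaces; it suffices that the images $TU$ of any large subspace $U$ span almost everything. Then we turn these bilinear forms into polar forms. Let
\[
\gamma=\delta/2,\qquad r_*=\lceil4/\gamma^2\rceil,\qquad d_0=\lceil1/\gamma\rceil,\qquad J=\lceil4d_0/\gamma^2\rceil .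
\]

\subsection{Linear maps that expand subspaces}
Let $\mathbb F=\mathbb F_{2^b}$, let $\omega$ generate the cyclic group $\mathbb F^*$ of order $2^b-1$, and let $r\ge r_*$ with $rJ<2^b$. Identify $u\in\mathbb F^r$ with the polynomial $u(z)=\sum_{a<r}u_az^a$. Multiplying a subspace of dimension $\gamma r$ by the monomials $z^{ri}$, $i<d_0$, produces a space of dimension at least $r$, but of polynomials of degree up to $rd_0-1$. To return to $\mathbb F^r$ we evaluate at $r$ points. A fixed set of points may annihilate a large part of the space, so we use $J$ disjoint blocks: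
\[
R_j(f)=\bigl(f(\omega^{rj+a})\bigr)_{0\le a<r},\qquad T_{ij}(u)=R_j\bigl(z^{ri}u(z)\bigr)\qquad(0\le i<d_0,\ 0\le j<J).
\]
The maps $T_{ij}:\mathbb F^r\to\mathbb F^r$ are $\mathbb F$-linear. A single nonzero polynomial of degree less than $rd_0$ vanishes on fewer than $d_0$ of the blocks, by counting roots. For a space of polynomials we count the roots of a determinant instead.

\begin{lemma}\label{lem:expand}
If $U\subseteq\mathbb F^r$ is an $\mathbb F$-subspace with $\dim U\ge\gamma r$, then $\dim\sum_{i,j}T_{ij}U>(1-\gamma)r$.
\end{lemma}

\begin{proof}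
The sum $\hat U=\sum_{i<d_0}z^{ri}U$ is direct, since the summands use disjoint ranges of exponents. It consists of polynomials of degree less than $rd_0$ and has dimension $d_0\dim U\ge r$. Let $\sigma=\lfloor(1-\frac\gamma2)r\rfloor$ and let $U_1\subseteq\hat U$ be a subspace of dimension $\sigma$. For a basis $f_1,\dots,f_\sigma$ of $U_1$ put
\[
\Delta(z)=\det\bigl(f_a(\omega^{e}z)\bigr)_{1\le a\le\sigma,\ 0\le e<\sigma}.
\]
A change of basis multiplies $\Delta$ by a nonzero constant, and $\deg\Delta<\sigma rd_0$.

\emph{$\Delta\ne0$.} By Gaussian elimination choose a basis with distinct degrees $\delta_1,\dots,\delta_\sigma$ and leading coefficients $l_1,\dots,l_\sigma$. The coefficient of $z^{\delta_1+\dots+\delta_\sigma}$ in $\Delta$ is $\prod_al_a\cdot\det\bigl((\omega^{\delta_a})^e\bigr)$. This Vandermonde determinant is nonzero: the elements $\omega^{\delta_a}$ are distinct because $\delta_a<rd_0\le rJ\le2^b-1$.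

\emph{Roots of $\Delta$.} Let $\mu_j=\dim(U_1\cap\ker R_j)$ and take a basis of $U_1$ containing $\mu_j$ elements of $\ker R_j$. Let $z_0=\omega^{rj+i}$ with $0\le i\le r-\sigma$. For $0\le e<\sigma$ we have $i+e\le r-1$, so these $\mu_j$ elements vanish at $\omega^ez_0$. Thus all entries of $\mu_j$ rows are divisible by $z-z_0$, and $(z-z_0)^{\mu_j}$ divides $\Delta$. The exponents $rj+i$ are distinct and less than $rJ\le2^b-1$, so the points $z_0$ are distinct over all $j$ and $i$. Hence $(r-\sigma+1)\sum_j\mu_j\le\deg\Delta<\sigma rd_0$. Since $r-\sigma+1>\frac\gamma2r$, we get $\sum_j\mu_j<2\sigma d_0/\gamma$, and some $j$ has $\mu_j<\frac{2\sigma d_0}{\gamma J}\le\frac\gamma2\sigma$. For this $j$,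
\[
\dim R_j(U_1)=\sigma-\mu_j>\bigl(1-\tfrac\gamma2\bigr)\sigma\ge\bigl(1-\tfrac\gamma2\bigr)^2r-1=(1-\gamma)r+\tfrac{\gamma^2}4r-1\ge(1-\gamma)r ,
\]
using $r\ge4/\gamma^2$. Finally, $R_j(U_1)\subseteq R_j(\hat U)=\sum_iT_{ij}U$.
\end{proof}

The subspaces that arise from rectangles are linear only over $\mathbb F_2$. Passing to their $\mathbb F$-spans costs a factor $b$ in the number of maps. Let $m=rb$, identify $\mathbb F_2^m$ with $\mathbb F^r$ by means of an $\mathbb F_2$-basis $\theta_1,\dots,\theta_b$ of $\mathbb F$, and let $\mathcal T_m$ be the family of the $d_0Jb$ matrices over $\mathbb F_2$, of size $m\times m$, of the maps $u\mapsto T_{ij}(\theta_eu)$.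

\begin{corollary}\label{cor:bilinear}
If $U_1,U_2\subseteq\mathbb F_2^m$ are $\mathbb F_2$-subspaces of dimension at least $\gamma m$, then $w^\top Tu\ne0$ for some $T\in\mathcal T_m$, $u\in U_1$, $w\in U_2$.
\end{corollary}

\begin{proof}
Expanding scalars in the basis $\theta_1,\dots,\theta_b$ shows that the $\mathbb F$-span of $U_1$ is $\tilde U=\sum_e\theta_eU_1$. It has at least $|U_1|\ge2^{\gamma m}=|\mathbb F|^{\gamma r}$ elements, so $\dim_{\mathbb F}\tilde U\ge\gamma r$. By Lemma~\ref{lem:expand}, $\sum_{T\in\mathcal T_m}TU_1=\sum_{i,j}T_{ij}\tilde U$ has $\mathbb F_2$-dimension greater than $(1-\gamma)m$. The space of all $w\in\mathbb F_2^m$ orthogonal to it has dimension less than $\gamma m$ and cannot contain $U_2$.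
\end{proof}

\subsection{From bilinear forms to quadratic forms}
The polar form of $x^\top Tx$ has matrix $T+T^\top$, about which Corollary~\ref{cor:bilinear} says nothing. We therefore pair disjoint intervals of coordinates: for disjoint $I_0,I_1$ of length $m$, the form $Q(x)=x_{I_0}^\top Tx_{I_1}$ has polar form
\begin{equation}\label{eq:polar}
\mathcal B_Q(a,a')=a_{I_0}^\top Ta'_{I_1}+a'^{\top}_{I_0}Ta_{I_1}.
\end{equation}
One split is not enough, because these forms vanish on $U\times U'$ if both subspaces live on $I_0$. In that case nothing is lost by passing to $I_0$, which suggests a recursion.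

Let $b=\lceil\log(NJ)\rceil+1$ and let $n=2^{15}r_0b\le N$ with an integer $r_0\ge r_*$. Halve $[n]$ repeatedly to obtain a complete binary tree of depth $15$ whose nodes at depth $p$ are intervals of length $n/2^p$. For each interval $I$ at depth $p<15$, with halves $I_0,I_1$ of length $m$, and each $T\in\mathcal T_m$, take the form $x_{I_0}^\top Tx_{I_1}$. The family $\mathcal T_m$ is defined and Corollary~\ref{cor:bilinear} applies, since $r=m/b=2^{14-p}r_0$ satisfies $r\ge r_*$ and $rJ\le NJ<2^b$. The number of forms is $L'=(2^{15}-1)d_0Jb=O(\log N)$.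

\begin{lemma}\label{lem:tree}
If $U,U'\subseteq\mathbb F_2^n$ are subspaces of dimension at least $\delta n=2\gamma n$, then the polar form of one of these $L'$ forms does not vanish identically on $U\times U'$. In particular, the family is separating.
\end{lemma}

\begin{proof}
Suppose that all polar forms vanish on $U\times U'$. For an interval $I$ let $U_I,U'_I$ be the projections to the coordinates in $I$. We show by induction on $p\le15$ that there is an interval $I$ at depth $p$ with
\[
\dim U_I,\ \dim U'_I\ \ge\ 2\gamma n-\gamma n\sum_{p'=1}^p2^{-p'}\ >\ \gamma n .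
\]
For $p=15$ this is absurd, since $|I|=n/2^{15}<\gamma n$ (as $1/\gamma=20000<2^{15}$). For $p=0$ it is the hypothesis. Let $I$ be such an interval at depth $p<15$, with halves $I_0,I_1$ of length $m=n/2^{p+1}$. Let $K=\{a_{I_1}:a\in U,\ a_{I_0}=0\}$ and $K'=\{a'_{I_1}:a'\in U',\ a'_{I_0}=0\}$. These are the kernels of the projections $U_I\to U_{I_0}$ and $U'_I\to U'_{I_0}$, so
\[
\dim U_I=\dim U_{I_0}+\dim K,\qquad\dim U'_I=\dim U'_{I_0}+\dim K' .
\]
Call a subspace \emph{small} if its dimension is less than $\gamma m$. For $a\in U$ and $a'\in U'$ with $a'_{I_0}=0$, \eqref{eq:polar} gives $a_{I_0}^\top Ta'_{I_1}=0$ for all $T\in\mathcal T_m$, so by Corollary~\ref{cor:bilinear} $U_{I_0}$ or $K'$ is small. Taking $a_{I_0}=0$ instead, $U'_{I_0}$ or $K$ is small. The spaces $U_{I_0}$ and $K$ are not both small, since then $\dim U_I<2\gamma m\le\gamma n$; for the same reason $U'_{I_0}$ and $K'$ are not both small. Two cases remain. If $U_{I_0}$ and $U'_{I_0}$ are small, then $\dim U_{I_1}\ge\dim K>\dim U_I-\gamma m$ and $\dim U'_{I_1}\ge\dim K'>\dim U'_I-\gamma m$, and we take $I_1$. If $K$ and $K'$ are small,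 then $\dim U_{I_0}>\dim U_I-\gamma m$ and $\dim U'_{I_0}>\dim U'_I-\gamma m$, and we take $I_0$. In both cases the loss is less than $\gamma m=\gamma n2^{-(p+1)}$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:linear}}
\emph{The function.} Let $r_0$ be the largest integer with $2^{15}r_0b+L'+1\le N$, and let $n=2^{15}r_0b$. By maximality $N-n\le2^{15}b+L'=O(\log N)$, so for large $N$ we have $r_0\ge r_*$ and $n\ge10^6$; also $n$ is even. The variables are $x_1,\dots,x_n$, $c_1,\dots,c_{L'}$, and at least one padding variable. Let $Q_1,\dots,Q_{L'}$ be the forms of Lemma~\ref{lem:tree}, and let $\hat f_N=1$ if and only if the sum of all $N$ variables is even and $Q_\nu(x)=c_\nu$ for all $\nu$. Since $2^b\le4NJ=O(N)$, exhaustive search finds in polynomial time the lexicographically first irreducible polynomial of degree $b$ over $\mathbb F_2$ and the first generator $\omega$ of $\mathbb F^*$; for $\theta_1,\dots,\theta_b$ we take the monomial basis. The matrices in $\mathcal T_m$ are then obtained by evaluating polynomials over $\mathbb F$, so $\hat f_N$ is explicit. It is sensitive, and fixing $c$ and the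 padding variables yields every $g_{c,\pi}$.

\emph{The bound.} Since $h$ is continuous and $h(0)=0$, there is a constant $\varepsilon>0$ with $3\varepsilon\le\frac12$ and $h(3\varepsilon)\le\frac12\delta\kappa$. Let a program with $W$ nodes compute $\hat f_N$ with consistent $s$-$t$ paths of length at most $(1+\varepsilon)N$, that is, at most $N+k$ with $k=\lfloor\varepsilon N\rfloor$. For large $N$ we have $2k\le2\varepsilon N\le3\varepsilon n$, so $\log V(n,k)\le h(3\varepsilon)n\le\frac12\delta\kappa n$. Proposition~\ref{prop:forms} gives
\[
\log W>\tfrac18\delta\kappa n-\tfrac14(L'+7)=1.25\cdot10^{-5}\kappa N-O(\log N),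
\]
which is at least $cN$ for large $N$ with $c=10^{-5}\kappa$. \qed

\begin{thebibliography}{1}
\bibitem{problem}
\texttt{https://web.vu.lt/mif/s.jukna/boolean/bool-V7.pdf}
\end{thebibliography}
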